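# Solid closure in regular local rings of mixed characteristic

Throughout, rings are commutative with identity, $\mathbb N=\{0,1,2,\dots\}$, and for $\alpha\in\mathbb N^n$ we write $|\alpha|$ for the sum of the entries and $e_1,\dots,e_n$ for the unit vectors. The $p$-adic valuation on $\mathbb Q$ is $v_p$, with $v_p(0)=\infty$.

## 1. Solid algebras, solid closure, and forcing algebras

**Definition (solid algebra).** Let $A$ be a Noetherian domain. An $A$-algebra $S$ is *solid* if $\operatorname{Hom}_A(S,A)\ne0$, that is, if there is a nonzero $A$-linear map $S\to A$. The map need not be a ring homomorphism.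

*Examples.* The polynomial ring $A[Y]$ is solid: send a polynomial to its constant term. Let $A$ be local with maximal ideal $m$ and let $0\neq f\in m$. Then $A[1/f]$ is not solid. Indeed, if $\theta:A[1/f]\to A$ is linear, then $\theta(s)=f^e\theta(f^{-e}s)\in f^eA$ for every $e$, and $\bigcap_e f^eA=0$ by Krull's theorem. So a solid algebra may be large, but its elements may not be "infinitely divisible".

**Definition (solid closure).** Let $R$ be a Noetherian ring and $I\subseteq R$ an ideal. An element $u\in R$ lies in the *solid closure* $I^{\bigstar}$ if the following holds for every maximal ideal $m$ of $R$ and every minimal prime $Q$ of the completion $\widehat{R_m}$: putting $B=\widehat{R_m}/Q$, a complete local domain, there is a solid $B$-algebra $S$ with $u\in IS$. The ideal $I$ is *solidly closed* if $I^{\bigstar}=I$.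

Taking $S=B$ shows $I\subseteq I^{\bigstar}$. Clearly $I\subseteq J$ implies $I^{\bigstar}\subseteq J^{\bigstar}$, and the unit ideal is solidly closed. If $R$ is a complete local domain, the only $B$ is $R$ itself. If $R$ is regular local, then $\widehat R$ is regular local, hence a domain, so again there is only one $B$:
$$u\in I^{\bigstar}\iff u\in IS\ \text{ for some solid } \widehat R\text{-algebra } S. \tag{1}$$

*Example.* Let $k$ be a field, $A=k[[t^2,t^3]]$ and $S=k[[t]]$. Multiplication by $t^2$ maps $S$ into $A$, so $S$ is solid. Since $t^3=t^2\cdot t\in t^2S$, we have $t^3\in(t^2A)^{\bigstar}$. But $t\notin A$, so $t^3\notin t^2A$. Here $A$ is not regular.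

**Definition (mixed characteristic).** A local ring has *mixed characteristic* $(0,p)$ if it has characteristic $0$ and its residue field has characteristic $p>0$.

*Examples.* The ring $\mathbb Z_p[[x,y]]$ is regular of dimension $3$, with regular parameters $p,x,y$. In $\mathbb Z_p[[x,y,w]]$ the element $p-xyw$ lies in $m\setminus m^2$, so $\mathbb Z_p[[x,y,w]]/(p-xyw)$ is regular of dimension $3$. In this ring $p$ lies in the cube of the maximal ideal. Both rings are covered below.

Here are the textbook facts we use about a regular local ring $(R,m)$. It is a Cohen–Macaulay domain. Its completion is regular of the same dimension and characteristic, and $I\widehat R\cap R=I$ for every ideal $I$, by faithful flatness. If $t\in m\setminus m^2$, then $R/tR$ is regular local of dimension $\dim R-1$. Finally, in a Cohen–Macaulay local ring, elements that form part of a system of parameters form a regular sequence in any order, and powers of such elements are again part of a system of parameters.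

**Definition (forcing algebra).** For $u,a_1,\dots,a_n\in A$, the *forcing algebra* is $T=A[Y_1,\dots,Y_n]/(u-\sum_l a_lY_l)$. By construction, $u\in(a_1,\dots,a_n)T$.

*Example.* If $A$ is a discrete valuation ring with parameter $t$, $u=1$, $n=1$ and $a_1=t$, then $T=A[1/t]$, which is not solid.

Forcing algebras turn membership in the solid closure into a system of linear equations. This is the form in which we shall work.

**Lemma 1.** Let $A$ be a Noetherian domain and $u,a_1,\dots,a_n\in A$. The following are equivalent.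

1. There is a solid $A$-algebra $S$ with $u\in(a_1,\dots,a_n)S$.
2. There is a function $\varphi:\mathbb N^n\to A$, not identically zero, with
$$u\,\varphi(\alpha)=\sum_{l=1}^n a_l\,\varphi(\alpha+e_l)\qquad\text{for all }\alpha\in\mathbb N^n. \tag{2}$$

If $n\ge1$ and the $a_l$ are not all zero, these are also equivalent to:

3. The series $u\,y_1\cdots y_n-\sum_i a_i\,y_1\cdots y_{i-1}y_{i+1}\cdots y_n$ has a nonzero multiple in $A[[y_1,\dots,y_n]]$ in which no monomial that occurs involves all of the $y_j$.

*Proof.* (1)$\Rightarrow$(2). Write $u=\sum a_ls_l$ in $S$, let $\theta:S\to A$ be linear and nonzero, and choose $s_0$ with $\theta(s_0)\ne0$. Put $\varphi(\alpha)=\theta(s_0s_1^{\alpha_1}\cdots s_n^{\alpha_n})$. Multiplying $u=\sum a_ls_l$ by $s_0s^\alpha$ and applying $\theta$ gives (2), and $\varphi(0)\neq0$.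

(2)$\Rightarrow$(1). The $A$-linear map $A[Y_1,\dots,Y_n]\to A$ with $Y^\alpha\mapsto\varphi(\alpha)$ sends $Y^\alpha(u-\sum a_lY_l)$ to $u\varphi(\alpha)-\sum a_l\varphi(\alpha+e_l)=0$. So it kills the ideal generated by $u-\sum a_lY_l$ and induces a nonzero linear map $T\to A$ on the forcing algebra.

(2)$\Leftrightarrow$(3). Multiply the series in (3) by $f=\sum\varphi(\alpha)y^\alpha$. The coefficient of $y^{\alpha}\,y_1\cdots y_n$ in the product is $u\varphi(\alpha)-\sum a_l\varphi(\alpha+e_l)$, and the monomials $y^\alpha y_1\cdots y_n$ are exactly those that involve all $y_j$. The series in (3) is nonzero and $A[[y]]$ is a domain, so the product is nonzero if and only if $f\ne0$. $\blacksquare$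

Two facts are taken as given.

**Fact A.** Ideals of regular rings of positive characteristic $p$ are solidly closed.

**Fact B** (a result of P. Roberts). Ideals of regular rings of equal characteristic $0$ need not be solidly closed. For example, if $K$ is a field of characteristic $0$, then $x_1^2x_2^2x_3^2$ lies in the solid closure of $(x_1^3,x_2^3,x_3^3)$ in $K[[x_1,x_2,x_3]]$.

So the answer depends on the characteristic, and mixed characteristic lies between the two cases. The problem, whose source is "Tight Closure In Equal Characteristic," (https://dept.math.lsa.umich.edu/~hochster/615W14/tcms.pdf), is this: **is every ideal of a regular local ring of mixed characteristic solidly closed?**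

The answer is no. We shall prove that for every prime $p$, *every* regular local ring of mixed characteristic $(0,p)$ and dimension $\ge3$ has an ideal that is not solidly closed, while in dimension $\le2$ all ideals are solidly closed. So for a regular local ring $R$ of mixed characteristic, every ideal is solidly closed if and only if $\dim R\le2$.

## 2. Dimension at most two

We begin by hand. Let $A$ be a field and $I=0$. If $u\in 0\cdot S$ and $\theta:S\to A$ is linear with $\theta(s)\ne0$, then $u\theta(s)=\theta(us)=0$, so $u=0$.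

Now let $A$ be a complete discrete valuation ring with parameter $t$. The case $I=0$ is the same. Let $I=t^aA$ and suppose $u=t^b\cdot(\text{unit})\in t^aS$ with $b<a$. Then $t^b=t^as$ for some $s\in S$. For $\theta\in\operatorname{Hom}_A(S,A)$ and $s'\in S$ we get $t^b\theta(s')=t^a\theta(ss')$, so $\theta(s')=t^{a-b}\theta(ss')$. Iterating, $\theta(s')=t^{e(a-b)}\theta(s^es')$ for all $e$, so $\theta(s')=0$. Hence $S$ is not solid.

In dimension two we replace this infinite divisibility by flatness of $\operatorname{Hom}_A(S,A)$ against modules of finite length.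

**Theorem 2.** All ideals of a regular local ring of dimension $\le2$ are solidly closed. (This is due to Hochster.)

*Proof.* Let $R$ be regular local of dimension $d\le2$, let $A=\widehat R$ have maximal ideal $m$ and residue field $k$, let $u\in I^{\bigstar}$, and let $S$ be a solid $A$-algebra with $u\in IS$. Put $N=\operatorname{Hom}_A(S,A)\ne0$. It is an $S$-module via $(s\theta)(s')=\theta(ss')$.

**Step 1: $N\neq mN$.** We want $k\otimes_AN\ne0$. If $N=mN$, then $N=m^tN$ for all $t$. So each $\theta\in N$ is a combination of elements of $N$ with coefficients in $m^t$, and $\theta(s)\in m^t$ for every $s\in S$ and every $t$. By Krull's theorem $\theta=0$, so $N=0$, a contradiction.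

**Step 2: regular parameters $x_1,\dots,x_d$ of $A$ form a regular sequence on $N$.** For $d=0$ there is nothing to show. If $d\ge1$, then $x_1$ is a nonzerodivisor on $N$, because $x_1\theta=0$ gives $x_1\theta(s)=0$ in the domain $A$. If $d=2$, apply $\operatorname{Hom}_A(S,-)$ to $0\to A\xrightarrow{x_1}A\to A/x_1A\to0$. The exact sequence
$$0\to N\xrightarrow{\,x_1\,}N\to\operatorname{Hom}_A(S,A/x_1A)$$
embeds $N/x_1N$ in $\operatorname{Hom}_A(S,A/x_1A)$. Since $x_2$ is a nonzerodivisor on $A/x_1A$, it is one on this Hom module, hence on $N/x_1N$. The quotient $N/(x_1,\dots,x_d)N=N/mN$ is nonzero by Step 1.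

**Step 3: $-\otimes_AN$ is exact and faithful on modules of finite length.** The Koszul complex on $x_1,\dots,x_d$ is a free resolution of $k$. Tensored with $N$ it is exact in positive degrees by Step 2, so $\operatorname{Tor}^A_i(k,N)=0$ for $i\ge1$. Let $L$ be a nonzero module of finite length. There is an exact sequence $0\to L_0\to L\to k\to0$ with $L_0$ of smaller length, and $\operatorname{Tor}_1^A(L_0,N)\to\operatorname{Tor}^A_1(L,N)\to\operatorname{Tor}_1^A(k,N)$ is exact. By induction on length, $\operatorname{Tor}^A_1(L,N)=0$. Applied to the cokernel of an inclusion, this shows that tensoring with $N$ preserves injections between finite length modules. Moreover $L\otimes N$ surjects onto $k\otimes N=N/mN\ne0$, so $L\ne0$ implies $L\otimes N\ne0$.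

**Step 4: conclusion.** For $t\ge1$ put $L=A/(IA+m^t)$ and $L'=uL\subseteq L$. By Step 3, $L'\otimes N\to L\otimes N=N/(I+m^t)N$ is injective, and its image is $u\cdot N/(I+m^t)N$. Write $u=\sum a_is_i$ in $S$ with $a_i\in I$. For $\theta\in N$ we have $u\theta=\sum a_i(s_i\theta)\in IN$. So the image is $0$, hence $L'\otimes N=0$, hence $L'=0$. This means $u\in IA+m^t$ for all $t$. By Krull's intersection theorem $u\in IA$, and $IA\cap R=I$. $\blacksquare$

**Where this stops in dimension three.** Put $N_1=\operatorname{Hom}_A(S,A/x_1A)$ and let $C$ be the cokernel of $N/x_1N\hookrightarrow N_1$. The long exact sequence embeds $C$ in $\operatorname{Ext}^1_A(S,A)$. Apply the snake lemma to multiplication by $x_2$ on $0\to N/x_1N\to N_1\to C\to0$. Since $x_2$ is injective on $N_1$, we get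
$$0\to(0:_Cx_2)\to N/(x_1,x_2)N\to N_1/x_2N_1 .$$
As in Step 2, $N_1/x_2N_1$ embeds in $\operatorname{Hom}_A(S,A/(x_1,x_2))$, on which $x_3$ is a nonzerodivisor. So Step 2 fails for $x_3$ exactly when $C$ has a nonzero element killed by $x_2$ and $x_3$. Nothing in the hypotheses excludes this. The rest of the proof does not use $d\le 2$, so once we have a counterexample in dimension three, we know that such elements do occur.

## 3. Reduction modulo a parameter, and ideals outside $m^2$

A second natural attempt is to divide by $p$ and use Fact A. It proves the following, and so tells us where not to look for counterexamples.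

**Proposition 3.** Let $(R,m)$ be regular local and let $I$ be a proper ideal containing an element $t\in m\setminus m^2$. If $u\in I^{\bigstar}$, then the image of $u$ lies in $(I/tR)^{\bigstar}$ in $R/tR$. Consequently:

(a) if $R$ has mixed characteristic $(0,p)$ and $p\notin m^2$, every ideal containing $p$ is solidly closed;

(b) if $\dim R=3$, every ideal not contained in $m^2$ is solidly closed.

*Proof.* Let $A=\widehat R$, let $S$ be a solid $A$-algebra with $u\in IS$, and let $0\ne\theta\in\operatorname{Hom}_A(S,A)$. Since $\bigcap_et^eA=0$, there is a largest $e\ge0$ with $\theta(S)\subseteq t^eA$. Replace $\theta$ by $t^{-e}\theta$. It is still an $A$-linear map $S\to A$, and now $\theta(S)\not\subseteq tA$. So $\theta$ induces a nonzero map $S/tS\to A/tA=\widehat{R/tR}$, and $S/tS$ is solid over $\widehat{R/tR}$. The image of $u$ lies in $(I/tR)(S/tS)$. Since $R/tR$ is regular local, (1) gives the first claim.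

For (a) and (b), the unit ideal is solidly closed, so let $I$ be proper and let $u\in I^{\bigstar}$. In (a) take $t=p$. Then $R/pR$ is regular of characteristic $p$, so $I/pR$ is solidly closed by Fact A, and $u\in I$. In (b) pick $t\in I\setminus m^2$. Then $R/tR$ is regular of dimension $2$, and Theorem 2 gives $u\in I$. $\blacksquare$

If $p\notin m^2$ but $p\notin I$, the same proof with $t=p$ shows that the image of $u$ lies in $I(S/pS)$ with $S/pS$ solid, and Fact A then gives only $I^{\bigstar}\subseteq I+pR$. For an element $u$ divisible by $p$ this says nothing. So we look at ideals such as $(p^N,x^a,y^b)$ with all exponents at least $2$, and at elements $u$ divisible by $p$.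

## 4. Monomial solutions and their unavoidable denominators

Fact B suggests the following attempt. Take $a_l=x_l^{d_l}$ with $d_l\ge2$ and $u=\prod_lx_l^{d_l-1}$ for $l=1,2,3$, and look for solutions of (2) of the form
$$\varphi(\alpha)=c(\alpha)\prod_{l=1}^3x_l^{(d_l-1)|\alpha|-d_l\alpha_l} .$$
Both $u\varphi(\alpha)$ and $a_l\varphi(\alpha+e_l)$ carry the same monomial $\prod_{l'} x_{l'}^{(d_{l'}-1)(|\alpha|+1)-d_{l'}\alpha_{l'}}$. So (2) becomes a system in which the ring no longer appears:
$$c(\alpha)=c(\alpha+e_1)+c(\alpha+e_2)+c(\alpha+e_3)\qquad\text{for all }\alpha\in\mathbb N^3. \tag{3}$$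
The exponents must be nonnegative, so we need
$$c(\alpha)\neq0\ \Longrightarrow\ d_l\alpha_l\le(d_l-1)|\alpha|\quad(l=1,2,3). \tag{4}$$
A nonzero rational solution of (3) and (4) gives $u\in(x_1^{d_1},x_2^{d_2},x_3^{d_3})^{\bigstar}$ in $K[[x_1,x_2,x_3]]$ for every field $K\supseteq\mathbb Q$, by Lemma 1. Could one put $x_3=p$ and use the same $c$ over $\mathbb Z_p[[x,y]]$, after clearing denominators? No.

**Lemma 4.** Let $c:\mathbb N^3\to\mathbb Q$ be a solution of (3) and (4) that is not identically zero, with all $d_l\ge2$. Then for every prime $p$ the values $v_p(c(\alpha))$ are not bounded below.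

*Proof.* If they were, we could multiply $c$ by a power of $p$ so that the minimum of $v_p(c(\alpha))$ is $0$. Reducing modulo $p$ gives a nonzero $\bar c:\mathbb N^3\to\mathbb F_p$ satisfying (3) and (4). Then $\bar c(\alpha)\prod x_l^{(d_l-1)|\alpha|-d_l\alpha_l}$ is a nonzero solution of (2) in $\mathbb F_p[[x_1,x_2,x_3]]$, so by Lemma 1 $\prod x_l^{d_l-1}\in(x_1^{d_1},x_2^{d_2},x_3^{d_3})^{\bigstar}$ there. But every monomial occurring in an element of $(x_1^{d_1},x_2^{d_2},x_3^{d_3})$ has some exponent at least $d_l$ at $x_l$, so $\prod x_l^{d_l-1}$ is not in this ideal. This contradicts Fact A. $\blacksquare$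

So the denominators of $c$ are unbounded powers of $p$ and cannot be cleared all at once. That is the point where transplanting a rational solution breaks down.

## 5. Divisibility by $p$ in place of vanishing

If one of the variables is $p$ itself, then the coefficient $c(\alpha)$ and the power of $p$ beside it are not independent: a factor $p^{-5}$ in $c(\alpha)$ is harmless next to $p^{7}$, and a factor $p^{-5}$ in the monomial is harmless if $p^{5}\mid c(\alpha)$. So we keep the vanishing condition (4) for $x$ and $y$ only, and replace it for the third variable by a condition on $v_p(c(\alpha))$.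

Fix a prime $p$ and $g\ge1$, and put
$$q=p^{g+1},\qquad r=(g+1)(q-1)+1 .$$
From now on $\alpha=(i,j,k)\in\mathbb N^3$ and $n=|\alpha|=i+j+k$. We take
$$a_1=x^2,\quad a_2=y^q,\quad a_3=p^{\,r+g},\qquad u=p^{\,r}x\,y^{\,q-1},$$
$$\varphi(\alpha)=c(\alpha)\;p^{\,r+rn-(r+g)k}\;x^{\,n-2i}\;y^{\,(q-1)n-qj}. \tag{5}$$
The extra $p^r$ in (5) is a constant factor that gives some room. The exponent of $p$ equals $r+r(i+j)-gk$. Hence $\varphi$ takes values in the ring as soon as $c$ vanishes unless $2i\le n$ and $qj\le(q-1)n$, and $v_p(c(\alpha))\ge gk-r(i+j)-r$. In words: where $k$ is large compared with $i+j$, the number $c(\alpha)$ must be divisible by a high power of $p$; where $i+j$ is large, it may have large denominators.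

**Lemma 5.** There is a function $c:\mathbb N^3\to\mathbb Q$ with the following properties.

1. $c(0,0,0)=1$, and $c(\alpha)=c(\alpha+e_1)+c(\alpha+e_2)+c(\alpha+e_3)$ for all $\alpha$.
2. If $c(\alpha)\ne0$, then $2i\le n$ and $qj\le(q-1)n$.
3. $v_p(c(\alpha))\ge gk-r(i+j)-r$ for all $\alpha$.

Section 6 proves this lemma, and Section 7 deduces the counterexamples.

## 6. A rational generating function with prescribed divisibility

**Finding the functional.** A solution of property 1 is the same thing as a linear functional $\psi$ on $\mathbb Q[s_1,s_2,s_3]/(s_1+s_2+s_3-1)=\mathbb Q[s_1,s_2]$ with $\psi(1)=1$, via $c(\alpha)=\psi(s_1^is_2^js_3^k)$ with $s_3=1-s_1-s_2$. The values $\psi(s_1^is_2^j)$ may be prescribed freely. Write them as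
$$\psi(s_1^is_2^j)=\frac{b(i,j)}{\binom{i+j}{i}},\qquad \sum_{i,j}b(i,j)z_1^iz_2^j=\frac1{F(z_1,z_2)},$$
with $F$ still to be chosen. The binomial coefficients are there because, as Step 3 below computes,
$$\sum_k c(0,0,k)\,y^k=\frac1{(1-y)\,F(z,z)},\qquad z=\frac{-y}{1-y}.$$
Property 3 demands that $c(0,0,k)$ be divisible by about $p^{gk}$. The series $1/(1-qy)$ has $k$-th coefficient $q^k$. Since $y=-z/(1-z)$, we have $1-qy=\frac{1+(q-1)z}{1-z}$, while $1-z=\frac1{1-y}$. Powers of $1-y$ will do no serious harm, so a good candidate is $F(z,z)=(1-z)^e\big(1+(q-1)z\big)$ for some $e$. Property 2 forbids $c(1,0,0)=b(1,0)$ and $c(0,1,0)=b(0,1)$ from being nonzero, so $F(z,z)$ must have no linear term. This forces $e=q-1$. Finally, each monomial $z^m$ of $F(z,z)$ has to be split as $z_1^{m'}z_2^{m-m'}$ in a way that keeps the support of $b$ away from both axes. We use $z_1z_2^{m-1}$.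

*Proof of Lemma 5.*

**Step 1: definition of $c$.** The polynomial $(1-z)^{q-1}(1+(q-1)z)$ has degree $q$, constant term $1$, and linear coefficient $-(q-1)+(q-1)=0$. So there are integers $g_2,\dots,g_q$ with
$$(1-z)^{q-1}\big(1+(q-1)z\big)=1-\sum_{m=2}^{q}g_mz^m. \tag{6}$$
Put $F(z_1,z_2)=1-\sum_{m=2}^qg_m\,z_1z_2^{m-1}$. As $F$ has integer coefficients and constant term $1$, we may write $1/F=\sum b(i,j)z_1^iz_2^j$ with $b(i,j)\in\mathbb Z$ and $b(0,0)=1$. Expand $1/F=\sum_e\big(\sum_mg_mz_1z_2^{m-1}\big)^e$. If $b(i,j)\ne0$, then $(i,j)$ is a sum of $i$ vectors of the form $(1,m-1)$ with $2\le m\le q$, so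
$$b(i,j)\ne0\ \Longrightarrow\ i\le j\le(q-1)i. \tag{7}$$
Let $\psi:\mathbb Q[s_1,s_2]\to\mathbb Q$ be linear with $\psi(s_1^is_2^j)=b(i,j)/\binom{i+j}{i}$, put $s_3=1-s_1-s_2$, and define $c(\alpha)=\psi(s_1^is_2^js_3^k)$.

**Step 2: properties 1 and 2.** We have $c(0,0,0)=b(0,0)=1$, and the relation in property 1 holds because $s_1+s_2+s_3=1$. For property 2, expand $s_3^k=(1-s_1-s_2)^k$. This writes $s_1^is_2^js_3^k$ as a combination of monomials $s_1^{i'}s_2^{j'}$ with $i'\ge i$, $j'\ge j$ and $i'+j'\le n$. If $c(\alpha)\ne0$, then $b(i',j')\neq0$ for one of these, and (7) gives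
$$2i\le2i'\le i'+j'\le n,\qquad qj\le qj'=(q-1)j'+j'\le(q-1)(j'+i')\le(q-1)n.$$

**Step 3: the generating function of $c$.** To reach property 3 we compute $c$ up to multinomial coefficients. Let $M(\alpha)=\frac{n!}{i!\,j!\,k!}$, and apply $\psi$ coefficientwise on $\mathbb Q[s_1,s_2][[y_1,y_2,y_3]]$. This operation is linear over $\mathbb Q[[y_1,y_2,y_3]]$ and compatible with sums that converge in the $(y)$-adic sense, because each coefficient involves only finitely many terms. By the multinomial theorem,
$$\sum_\alpha M(\alpha)c(\alpha)y^\alpha=\psi\Big(\sum_{n\ge0}(y_1s_1+y_2s_2+y_3s_3)^n\Big)=\psi\Big(\frac1{1-y_1s_1-y_2s_2-y_3s_3}\Big).$$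
Since $s_3=1-s_1-s_2$, the denominator is
$$(1-y_3)-(y_1-y_3)s_1-(y_2-y_3)s_2=(1-y_3)(1-z_1s_1-z_2s_2),\qquad z_l=\frac{y_l-y_3}{1-y_3}\ (l=1,2).$$
The $z_l$ are power series in $y$ without constant term, so we may expand and substitute:
$$\sum_\alpha M(\alpha)c(\alpha)y^\alpha=\frac1{1-y_3}\sum_{i,j}\binom{i+j}{i}z_1^iz_2^j\,\psi(s_1^is_2^j)=\frac1{1-y_3}\cdot\frac1{F(z_1,z_2)}=\frac{(1-y_3)^{q-1}}{H(y)}, \tag{8}$$
where
$$H=(1-y_3)^qF(z_1,z_2)=(1-y_3)^q-\sum_{m=2}^qg_m(1-y_3)^{q-m}(y_1-y_3)(y_2-y_3)^{m-1}.$$
So $H\in\mathbb Z[y_1,y_2,y_3]$, and its total degree is at most $q$.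

**Step 4: the shape of $H$.** We show that $H$ is $1-qy_3$ up to terms involving $y_1$ or $y_2$. For $y_1=y_2=0$ we have $z_1=z_2=z=-y_3/(1-y_3)$, so $1-z=\frac1{1-y_3}$ and $1+(q-1)z=\frac{1-qy_3}{1-y_3}$. As $F(z,z)$ is the polynomial (6),
$$H(0,0,y_3)=(1-y_3)^q\cdot\frac1{(1-y_3)^{q-1}}\cdot\frac{1-qy_3}{1-y_3}=1-qy_3 .$$
Hence $H=1-qy_3-G$ with $G\in\mathbb Z[y_1,y_2,y_3]$, and every monomial of $G$ has degree $\ge1$ in $(y_1,y_2)$. Since the total degree is at most $q$, every monomial of $G$ has degree $\le q-1$ in $y_3$.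

**Step 5: divisibility of $M(\alpha)c(\alpha)$.** Expand $1/H=\sum_e(qy_3+G)^e$ into integer multiples of the products $(qy_3)^aG^b$. If $y_1^iy_2^jy_3^k$ occurs in $(qy_3)^aG^b$, then $b\le i+j$, because each factor $G$ contributes degree at least one in $(y_1,y_2)$. Also $k\le a+(q-1)b$. So $a\ge k-(q-1)(i+j)$. Since the coefficients of $(qy_3)^aG^b$ are divisible by $q^a$, the coefficient of $y_1^iy_2^jy_3^k$ in $1/H$ is an integer divisible by $q^{\max(0,\,k-(q-1)(i+j))}$. Multiplication by $(1-y_3)^{q-1}$ combines coefficients with the same $i,j$ and with $k$ lowered by at most $q-1$. By (8), $M(\alpha)c(\alpha)$ is an integer divisible by $q^{\max(0,\,k-(q-1)(i+j+1))}$. As $q=p^{g+1}$,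
$$v_p\big(M(\alpha)c(\alpha)\big)\ge(g+1)\big(k-(q-1)(i+j+1)\big). \tag{9}$$

**Step 6: removing $M(\alpha)$.** Dividing by $M(\alpha)$ costs at most one factor $p$ per unit of $n$, up to a constant. This is why we took $q=p^{g+1}$ and not $p^g$. By Kummer's theorem, $v_p\binom ab\le\log_pa$ for $a\ge1$ and $0\le b\le a$. Since $M(\alpha)=\binom nk\binom{n-k}i$ (the second factor being $1$ if $n=k$), for $n\ge1$ we get
$$v_p(M(\alpha))\le2\log_pn\le2\log_2n\le n+1 .$$
The last inequality says $n^2\le2^{n+1}$. It holds for $n=1,2,3$ ($1\le4$, $4\le8$, $9\le16$), and then by induction, because $(n+1)^2\le2n^2$ for $n\ge3$. For $n=0$ we have $M(\alpha)=1$, and the bound $v_p(M(\alpha))\le n+1$ is trivial. With (9),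
$$v_p(c(\alpha))\ge(g+1)k-(g+1)(q-1)(i+j+1)-(i+j+k+1)=gk-r(i+j+1),$$
which is property 3. $\blacksquare$

**The case $p=2$, $g=1$ by hand.** Here $q=4$ and $r=7$, and (6) reads $(1-z)^3(1+3z)=1-6z^2+8z^3-3z^4$, so $F=1-6z_1z_2+8z_1z_2^2-3z_1z_2^3$. Step 4 says that
$$(1-y)^4-6(1-y)^2y^2-8(1-y)y^3-3y^4=1-4y,$$
and expanding the left side confirms it. We find $b(1,1)=6$, $b(1,2)=-8$, $b(1,3)=3$. In degree $1$, $c(1,0,0)=c(0,1,0)=0$ and $c(0,0,1)=1$. In degree $2$,
$$c(1,1,0)=\tfrac62=3,\quad c(1,0,1)=c(0,1,1)=-3,\quad c(0,0,2)=1+2\cdot3=7,\quad c(2,0,0)=c(0,2,0)=0.$$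
For instance, $c(0,0,1)=-3-3+7=1$. The numbers $c(0,0,k)$ are the coefficients of $(1-y)^3/(1-4y)=1+y+7y^2+27y^3+108y^4+\cdots$, and from $k=3$ on they are $27\cdot4^{k-3}$. Denominators do occur: $c(1,3,0)=b(1,3)/\binom41=\frac34$.

## 7. Membership over complete local domains of residue characteristic $p$

**Theorem 6.** Let $p$ be a prime, $g\ge1$, $q=p^{g+1}$, $r=(g+1)(q-1)+1$. Let $A$ be a complete local domain of characteristic $0$ with residue characteristic $p$, and let $x,y\in A$ be nonzero. Then
$$u=p^{\,r}x\,y^{\,q-1}\in\big(p^{\,r+g},\,x^2,\,y^{\,q}\big)^{\bigstar}.$$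
For $g=1$ this reads $p^{2q-1}xy^{q-1}\in(p^{2q},x^2,y^q)^{\bigstar}$ with $q=p^2$.

*Proof.* Integers prime to $p$ are units in $A$, so $\mathbb Z_{(p)}\subseteq A$. Let $c$ be as in Lemma 5, put $a_1=x^2$, $a_2=y^q$, $a_3=p^{r+g}$, and define $\varphi(\alpha)$ by (5) as an element of $A[1/(pxy)]$.

**Step 1: $\varphi(\alpha)\in A$.** This is clear if $c(\alpha)=0$. Otherwise the exponents $n-2i$ and $(q-1)n-qj$ are nonnegative by property 2. By property 3,
$$c(\alpha)\,p^{\,r+rn-(r+g)k}=c(\alpha)\,p^{\,r+r(i+j)-gk}\in\mathbb Z_{(p)}\subseteq A.$$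

**Step 2: equation (2) holds.** Put
$$\mu=p^{\,r+r(n+1)-(r+g)k}\;x^{\,n+1-2i}\;y^{\,(q-1)(n+1)-qj}.$$
Multiplying $\varphi(\alpha)$ by $u=p^rxy^{q-1}$ raises the three exponents by $r$, $1$ and $q-1$, so $u\varphi(\alpha)=c(\alpha)\mu$. Next, $\varphi(\alpha+e_1)$ has $n+1$ in place of $n$ and $i+1$ in place of $i$. The exponent of $x$ in it is $n+1-2i-2$, and the factor $a_1=x^2$ restores it, so $a_1\varphi(\alpha+e_1)=c(\alpha+e_1)\mu$. In the same way the exponent of $y$ in $\varphi(\alpha+e_2)$ is $(q-1)(n+1)-qj-q$, and the exponent of $p$ in $\varphi(\alpha+e_3)$ is $r+r(n+1)-(r+g)k-(r+g)$. The factors $a_2=y^q$ and $a_3=p^{r+g}$ restore them, so $a_2\varphi(\alpha+e_2)=c(\alpha+e_2)\mu$ and $a_3\varphi(\alpha+e_3)=c(\alpha+e_3)\mu$. Now property 1 gives $u\varphi(\alpha)=\sum_la_l\varphi(\alpha+e_l)$.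

**Step 3: conclusion.** We have $\varphi(0)=p^r\ne0$, because $A$ is a domain of characteristic $0$. By Lemma 1 there is a solid $A$-algebra $S$ with $u\in(a_1,a_2,a_3)S$, namely the forcing algebra $S=A[Y_1,Y_2,Y_3]/(u-\sum a_lY_l)$. For $g=1$, $r=2(q-1)+1=2q-1$ and $r+g=2q$. $\blacksquare$

For $p=2$, $g=1$, the claim is $2^7xy^3\in(2^8,x^2,y^4)^{\bigstar}$. The equation at $\alpha=0$ reads $2^7xy^3\cdot2^7=2^8\cdot2^6xy^3$. At $\alpha=e_3$ the left side is $2^7xy^3\cdot2^6xy^3=2^{13}x^2y^6$, and the right side is
$$x^2\cdot(-3\cdot2^{13}y^6)+y^4\cdot(-3\cdot2^{13}x^2y^2)+2^8\cdot(7\cdot2^5x^2y^6)=(-3-3+7)\,2^{13}x^2y^6.$$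

## 8. Non-membership in dimension at least three

**Theorem 7.** Let $(R,m)$ be a regular local ring of mixed characteristic $(0,p)$ and dimension $\ge3$. Choose $x,y\in m$ such that $p,x,y$ is part of a system of parameters. With $q=p^2$,
$$p^{2q-1}xy^{q-1}\in(p^{2q},x^2,y^q)^{\bigstar}\setminus(p^{2q},x^2,y^q)$$
and
$$(pxy)^{2q-1}\in(p^{2q},x^{2q},y^{2q})^{\bigstar}\setminus(p^{2q},x^{2q},y^{2q}).$$
(For example $R=\mathbb Z_p[[x,y]]$.) Moreover there is no nonzero $c\in R$ with $c\,I^{\bigstar}\subseteq I$ for all ideals $I$ of $R$.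

Such $x,y$ exist: $R$ is a domain and $0\ne p\in m$, so $p$ is part of a system of parameters, and $\dim R\ge3$. In the example $\mathbb Z_p[[x,y,w]]/(p-xyw)$ of Section 1, the pair $x,y$ is not allowed, since $p\in(x)$. But $x-y$, $y-w$ will do: modulo $p$, $x-y$, $y-w$ the ring becomes $\mathbb F_p[[x]]/(x^3)$, so $p,x-y,y-w$ is a system of parameters.

*Proof.* **Step 1: a family of elements of solid closures.** We work with two parameters $g,h\ge1$ so as to get the last assertion as well. Put $q=p^{g+1}$, $r=(g+1)(q-1)+1$. The completion $A=\widehat R$ is a regular complete local domain of characteristic $0$ with residue characteristic $p$, and $x,y\ne0$ in $A$. Apply Theorem 6 to $A$ and the elements $x^h,y^h$. By (1),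
$$u=p^rx^hy^{h(q-1)}\in I^{\bigstar},\qquad I=(p^{r+g},x^{2h},y^{hq})R. \tag{10}$$

**Step 2: $I:_Ru=(p^g,x^h,y^h)$.** This measures how far $u$ is from $I$. By the Cohen–Macaulay property, a power of any one of $p,x,y$ is a nonzerodivisor modulo the ideal generated by powers of the other two. Suppose $wu\in I$. Then for some $t\in R$
$$p^r\big(wx^hy^{h(q-1)}-p^gt\big)\in(x^{2h},y^{hq}),$$
and cancelling $p^r$ gives $wx^hy^{h(q-1)}\in(p^g,x^{2h},y^{hq})$. So for some $t'$, $x^h\big(wy^{h(q-1)}-x^ht'\big)\in(p^g,y^{hq})$, and cancelling $x^h$ gives $wy^{h(q-1)}\in(p^g,x^h,y^{hq})$. So for some $t''$, $y^{h(q-1)}(w-y^ht'')\in(p^g,x^h)$, and cancelling $y^{h(q-1)}$ gives $w\in(p^g,x^h,y^h)$. Conversely, $p^gu\in(p^{r+g})$, $x^hu\in(x^{2h})$ and $y^hu\in(y^{hq})$.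

**Step 3: the two displayed statements.** Since $(p^g,x^h,y^h)\subseteq m$, we have $u\notin I$. For $g=h=1$ we have $q=p^2$, $r=2q-1$, $r+g=2q$, and this is the first statement. Let $S$ be a solid $\widehat R$-algebra with $u\in(p^{2q},x^2,y^q)S$. Multiplying by $x^{2q-2}y^q$ gives
$$(pxy)^{2q-1}=x^{2q-2}y^q\,u\in(p^{2q},x^{2q},y^{2q})S,$$
so $(pxy)^{2q-1}\in(p^{2q},x^{2q},y^{2q})^{\bigstar}$. It is not in the ideal itself. Suppose $w(pxy)^{2q-1}\in(p^{2q},x^{2q},y^{2q})$. As in Step 2, cancelling $p^{2q-1}$ gives $w(xy)^{2q-1}\in(p,x^{2q},y^{2q})$, cancelling $x^{2q-1}$ gives $wy^{2q-1}\in(p,x,y^{2q})$, and cancelling $y^{2q-1}$ gives $w\in(p,x,y)$. In particular $w=1$ is impossible.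

**Step 4: no common multiplier.** Suppose $c\in R$ satisfies $cI^{\bigstar}\subseteq I$ for all $I$. Apply this to (10) with $g=h$. By Step 2, $c\in(p^h,x^h,y^h)\subseteq m^h$ for all $h\ge1$, so $c=0$ by Krull's theorem. $\blacksquare$

This answers the problem: not every ideal of a regular local ring of mixed characteristic is solidly closed. Together with Theorem 2, a regular local ring of mixed characteristic has all its ideals solidly closed if and only if its dimension is at most $2$.

## 9. Classification for regular Noetherian rings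

**Theorem 8.** For a regular Noetherian ring $R$, every ideal is solidly closed if and only if, for each maximal ideal $m$, $R_m$ has prime characteristic or $\dim R_m\le2$.

*Proof.* **Step 1: the condition suffices.** Let $u\in I^{\bigstar}$ and let $m$ be maximal. The ring $B=\widehat{R_m}$ is a regular local domain with the dimension and characteristic of $R_m$. By definition there is a solid $B$-algebra $S$ with $u\in IS$, so $u\in(IB)^{\bigstar}$. By Fact A or Theorem 2, $u\in IB\cap R_m=IR_m$ (writing $u$ for its image). This holds for all $m$, so $u\in I$.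

For the converse, let $m$ be maximal with $d=\dim R_m\ge3$ and $R_m$ not of prime characteristic. Since $R_m$ is a domain, it has characteristic $0$, and it has either mixed or equal characteristic.

**Step 2: a local counterexample with a primary ideal.** We find an ideal $I_0$ of $R_m$ primary to $mR_m$ and an element $u_0\in I_0^{\bigstar}\setminus I_0$. Being primary to $mR_m$ will let us move the example to $R$ in Step 3.

*Mixed characteristic $(0,p)$.* Extend $p,x,y$ as in Theorem 7 to a system of parameters $p,x,y,z_4,\dots,z_d$ of $R_m$. With $q=p^2$, let $I_0=(p^{2q},x^2,y^q,z_4,\dots,z_d)$ and $u_0=p^{2q-1}xy^{q-1}$. By Theorem 7 and monotonicity, $u_0\in I_0^{\bigstar}$. Each cancellation in Step 2 of the proof of Theorem 7 (with $g=h=1$) remains valid with $z_4,\dots,z_d$ added to all the ideals, because powers of $p,x,y$ together with $z_4,\dots,z_d$ form a regular sequence in any order. So $I_0:u_0=(p,x,y,z_4,\dots,z_d)$, and $u_0\notin I_0$.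

*Equal characteristic $0$.* Let $x_1,\dots,x_d$ be regular parameters of $R_m$. By Cohen's structure theorem $\widehat{R_m}=K[[x_1,\dots,x_d]]=:A$ with $K$ a field of characteristic $0$. Put $A_0=K[[x_1,x_2,x_3]]$, $u_0=x_1^2x_2^2x_3^2$ and $I_0=(x_1^3,x_2^3,x_3^3,x_4,\dots,x_d)R_m$. By Fact B there are a solid $A_0$-algebra $S_0$ with $u_0\in(x_1^3,x_2^3,x_3^3)S_0$ and a nonzero $A_0$-linear map $\theta_0:S_0\to A_0$. The $A$-linear map $\mathrm{id}\otimes\theta_0:A\otimes_{A_0}S_0\to A$ sends $1\otimes s$ to $\theta_0(s)\in A_0\subseteq A$, so it is nonzero. Hence $A\otimes_{A_0}S_0$ is solid over $A$, and $u_0\in I_0^{\bigstar}$. Finally $u_0\notin I_0$: every monomial occurring in an element of $I_0A$ is divisible by one of $x_1^3,x_2^3,x_3^3,x_4,\dots,x_d$, and $u_0$ is not.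

**Step 3: from $R_m$ to $R$.** Let $J$ be the preimage of $I_0$ in $R$. It is $m$-primary and $JR_m=I_0$. Choose $s\in R\setminus m$ and $u\in R$ with $u/1=su_0$ in $R_m$. Since $s$ is a unit in $R_m$, $u/1\notin I_0$, so $u\notin J$.

We check that $u\in J^{\bigstar}$. At $m$, a solid $\widehat{R_m}$-algebra $S$ with $u_0\in I_0S$ also has $su_0\in I_0S=JS$. At a maximal ideal $m'\ne m$ we have $J\not\subseteq m'$, because the radical of $J$ is $m$. So $J$ generates the unit ideal in $R_{m'}$, and for every $B=\widehat{R_{m'}}/Q$ one may take $S=B$. Hence $u\in J^{\bigstar}\setminus J$, and $J$ is not solidly closed. $\blacksquare$
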